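\title{Zeros of the Hurwitz zeta-function with algebraic irrational parameter}

\begin{abstract}
Let $\alpha\in(0,1)$ be an algebraic irrational number. We prove that for all $\frac12<\sigma_1<\sigma_2<1$ the Hurwitz zeta-function $\zeta(s,\alpha)$ has more than $cT$ zeros in the rectangle $\sigma_1<\sigma<\sigma_2$, $|t|<T$, for some $c>0$ and all large $T$. The same holds for $\zeta(s,\alpha)-a$ with any complex $a$, the order $T$ is exact, and the result extends slightly beyond the line $\sigma=1$. Together with theorems of Voronin and Gonek this shows that the lower bound holds for $\alpha\in(0,1]$ exactly when $\alpha\notin\{\frac12,1\}$. The proof attaches a complex variable to each prime of $\mathbb Q(\alpha)$, shows that a zero-free random model of $\zeta(s,\alpha)$ stays zero-free when these variables move from the unit circle into the unit disc, and uses this to damp the model into absolute convergence, where a zero can be constructed.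
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $s=\sigma+it$ be a complex variable and let $0<\alpha\le1$ be a fixed parameter. The Hurwitz zeta-function is defined for $\sigma>1$ by
\[
\zeta(s,\alpha)=\sum_{m=0}^\infty\frac1{(m+\alpha)^s},
\]
and it continues meromorphically to the complex plane, with a simple pole of residue $1$ at $s=1$. We are interested in its zeros in the rectangles $\sigma_1<\sigma<\sigma_2$, $|t|<T$, where $\frac12<\sigma_1<\sigma_2<1$ are fixed and $T\to\infty$.

For $0<\alpha<1$ the mean square of $\zeta(s,\alpha)$ on a vertical line with $\sigma>\frac12$ is bounded, and Jensen's formula turns this into the bound $O(T)$ for the number of zeros in such a rectangle (Section~\ref{sec:final}). The natural question is whether the order $T$ is attained. For two values of the parameter it is not: $\zeta(s,1)=\zeta(s)$ and $\zeta(s,\frac12)=(2^s-1)\zeta(s)$ come with an Euler product, and they have only $o(T)$ zeros in the rectangle. In the other direction, S.~M.~Voronin showed that for rational $\alpha\in(0,1)$, $\alpha\ne\frac12$,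 and all $\frac12<\sigma_1<\sigma_2<1$ there is a constant $c=c(\alpha,\sigma_1,\sigma_2)>0$ such that $\zeta(s,\alpha)$ has more than $cT$ zeros in the rectangle for all sufficiently large $T$, and S.~M.~Gonek proved the analogous result for transcendental $\alpha$. The remaining case is posed as an open problem in \cite{MMA}.

\begin{quote}
Let $\alpha\in(0,1)$ be an algebraic irrational number. Is it true that for all $\frac12<\sigma_1<\sigma_2<1$ there is $c=c(\alpha,\sigma_1,\sigma_2)>0$ such that, for all sufficiently large $T$, the function $\zeta(s,\alpha)$ has more than $cT$ zeros in the rectangle $\sigma_1<\sigma<\sigma_2$, $|t|<T$?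
\end{quote}

The answer is yes, and the value $0$ plays no special role. For $a\in\mathbb C$ let $N_a(T)=N_a(\sigma_1,\sigma_2;T)$ be the number of distinct zeros of $\zeta(s,\alpha)-a$ in the rectangle $\sigma_1<\sigma<\sigma_2$, $|t|<T$.

\begin{theorem}\label{thm:main}
Let $\alpha\in(0,1)$ be algebraic irrational and let $a\in\mathbb C$. For all $\frac12<\sigma_1<\sigma_2<1$ there is $c>0$ such that $N_a(\sigma_1,\sigma_2;T)>cT$ for all sufficiently large $T$.
\end{theorem}

\begin{theorem}\label{thm:order}
Let $\alpha\in(0,1)$ be algebraic irrational. For every $a\in\mathbb C$ there is $\kappa=\kappa(\alpha,a)>0$ such that for all $\frac12<\sigma_1<\sigma_2\le1+\kappa$ there are $c,C>0$ with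
\[
cT<N_a(\sigma_1,\sigma_2;T)<CT
\]
for all sufficiently large $T$. The upper bound also holds when zeros are counted with multiplicity.
\end{theorem}

\begin{corollary}\label{cor:class}
Let $\alpha\in(0,1]$. The statement ``for all $\frac12<\sigma_1<\sigma_2<1$ there is $c>0$ such that $\zeta(s,\alpha)$ has more than $cT$ zeros in $\sigma_1<\sigma<\sigma_2$, $|t|<T$, for all large $T$'' holds if and only if $\alpha\notin\{\frac12,1\}$.
\end{corollary}

The corollary uses the theorems of Voronin and Gonek quoted above; the two theorems do not.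

From now on, except in the proof of the corollary, $\alpha\in(0,1)$ is algebraic irrational of degree $d\ge2$, and $a\in\mathbb C$ is fixed. We write $\mathbb N_0=\{0,1,2,\dots\}$, $\mathbb T=\{|z|=1\}$ and $\overline{\mathbb D}=\{|z|\le1\}$. The letter $p$ denotes a rational prime, and an integer is \emph{$P$-smooth} if all its prime factors are at most $P$. Implied constants may depend on $\alpha$.

\section{The method in a quadratic example}\label{sec:example}

\subsection*{Shifts and phases}
Replacing $s$ by $s+i\tau$ multiplies the $m$-th term of the series by the phase $(m+\alpha)^{-i\tau}$. On a fixed disc, the shifts $\zeta(s+i\tau,\alpha)$ therefore look like series $\sum_m\omega_m(m+\alpha)^{-s}$, where $\omega=(\omega_m)$ lies in the closure $\Omega$ of the curve $\tau\mapsto((m+\alpha)^{-i\tau})_m$ in the infinite torus $\mathbb T^{\mathbb N_0}$. Zeros are stable under small perturbations. So if these series have a zero in the strip for a set of $\omega$ of positive measure, a positive proportion of the shifts has a zero in a fixed disc, and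 this gives $cT$ zeros. The more freely the phases $\omega_m$ can move, the more one expects such zeros.

The freedom is limited by the multiplicative relations $\prod_m(m+\alpha)^{k_m}=1$, since each of them forces $\prod_m\omega_m^{k_m}=1$ on $\Omega$. For transcendental $\alpha$ there is no nontrivial relation: it would make $\alpha$ a root of the nonzero polynomial $\prod_{k_m>0}(x+m)^{k_m}-\prod_{k_m<0}(x+m)^{-k_m}$. For $\alpha=1$ all phases are products of the phases of the primes, and for $\sigma>1$ the series is an Euler product without zeros. An algebraic irrational $\alpha$ lies in between. Take $\alpha=\sqrt2-1$, so that $m+\alpha=(m-1)+\sqrt2$. Then $\alpha(2+\alpha)=1$ and $(1+\alpha)(2+\alpha)=3+\alpha$, hence $\omega_0\omega_2=1$ and $\omega_1\omega_2=\omega_3$ on $\Omega$. We shall not describe all relations. We use only that they respect prime factorization. The norms $f(m)=(m-1)^2-2$ of the numbers $m+\alpha$ are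
\[
\begin{array}{c|ccccccccccccc}
m&0&1&2&3&4&5&6&7&8&9&10&11&12\\ \hline
f(m)&-1&-2&-1&2&7&14&23&34&47&62&79&98&119
\end{array}
\]
The element $\pi=4+\alpha=3+\sqrt2$ is a prime of norm $7$ in the unique factorization domain $\mathbb Z[\sqrt2]$, and $\pi$ divides $m+\alpha=(m-4)+\pi$ exactly when $m\equiv4\pmod 7$. Every relation satisfies $\sum_mk_mv_\pi(m+\alpha)=0$, where $v_\pi$ is the exponent of $\pi$. So for $|z|=1$ the sequence $(z^{v_\pi(m+\alpha)}\omega_m)_m$ obeys all relations that $\omega$ obeys, and it lies in $\Omega$ again (Lemma~\ref{lem:group}). Each prime gives a circle of symmetries of $\Omega$.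

\subsection*{Steering}
In the block $4<m\le8$ the norms $23$, $34=2\cdot17$ and $47$ have a prime factor larger than $8$. The corresponding prime of $\mathbb Z[\sqrt2]$ divides $n+\alpha$ only for $n$ in one residue class modulo $23$, $17$, $47$, respectively, hence for a single $n\le8$. Rotating these three primes, we can prescribe $\omega_6,\omega_7,\omega_8$ at will without touching $\omega_0,\dots,\omega_5$. For $0<\sigma\le2$ the three free terms have total length at least $3(8+\alpha)^{-\sigma}>(5+\alpha)^{-\sigma}$, so they can cancel the forced term $\omega_5(5+\alpha)^{-\sigma}$ and still pull the partial sum toward a prescribed value. If free terms outweigh forced terms in every later block, we can steer the whole series to the value $a$. This Cassels-type argument occupies Sections~\ref{sec:free} and~\ref{sec:steer}.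

Steering produces a single $\omega$. Where the series converges absolutely it depends continuously on $\omega$, and one zero persists on an open set of $\omega$. In the strip $\frac12<\sigma<1$ the series converges only for almost all $\omega$, and a single $\omega$ says nothing. This is the main difficulty.

\subsection*{From the circle into the disc}
We let the rotations $z$ leave the circle. Truncate the series at $m\le10$ and attach variables $z_1,z_2$ to the primes $4+\alpha$ and $6+\alpha$ of norms $7$ and $23$. Each divides exactly one $m+\alpha$ with $m\le10$, so the truncated series minus $a$ becomes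
\[
A(s)+z_1B(s)+z_2C(s),\qquad B=\omega_4(4+\alpha)^{-s},\quad C=\omega_6(6+\alpha)^{-s},
\]
where $A$ is the sum of the other nine terms minus $a$. Let $U$ be a vertical strip and suppose that this function has no zero for $s\in U$, $|z_1|=|z_2|=1$. The values of $z_1B+z_2C$ fill the annulus with radii $\bigl||B|-|C|\bigr|$ and $|B|+|C|$, so at each $s$ one of the lengths $|A|,|B|,|C|$ exceeds the sum of the other two. The three alternatives define disjoint open sets that cover the connected set $U$, so the same alternative holds throughout $U$. Suppose further that $|A+C|>|B|$ at one point of $U$, that is, $z_1\mapsto A+z_1B+C$ has no zero in $\overline{\mathbb D}$ there, and that $|A+B|>|C|$ at one point of $U$. Then neither $B$ nor $C$ dominates. Hence $|A|>|B|+|C|$ on $U$, and the function has no zero for $s\in U$, $|z_1|\le1$, $|z_2|\le1$. A test of each variable separately, at a single point, has extended zero-freeness from the torus to the bidisc.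

For the full series the alternatives are replaced by winding numbers. They may depend on $\omega$, but they do not change under vertical shifts, so by ergodicity they are almost surely constant; and for a prime of large norm the terms it divides are small, which forces the constant to be $0$.

\subsection*{Damping}
Now give the variable of a prime of norm $p$ the value $p^{-\delta}$. The $m$-th term is multiplied by roughly $|f(m)|^{-\delta}\approx m^{-d\delta}$, and the damped series converges absolutely for $\sigma>1-d\delta$. There it is continuous in $\omega$, so ``zero-free for almost all $\omega$'' becomes ``zero-free for all $\omega$'', and this contradicts steering, which applies to the damped series as well.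

\medskip
Sections~\ref{sec:tools}--\ref{sec:group} set up the analytic tools, the primes and the group $\Omega$. Sections~\ref{sec:free} and~\ref{sec:steer} contain the steering argument, Section~\ref{sec:random} the random series and the transfer to $\zeta(s,\alpha)$, Section~\ref{sec:prop} the passage to the polydisc, and Section~\ref{sec:final} completes the proofs.

\section{Analytic tools}\label{sec:tools}

We use the following facts from complex analysis.
\begin{itemize}
\item \emph{Rouch\'e's theorem.} If $g,h$ are analytic on a closed disc $\Delta$ and $|h-g|<|g|$ on $\partial\Delta$, then $g$ and $h$ have the same number of zeros in the interior $\Delta^\circ$.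
\item \emph{Hurwitz's theorem.} If zero-free analytic functions converge locally uniformly on a connected open set, the limit is zero-free or identically zero.
\item \emph{Argument principle with parameters.} Let $g(x;z)$ be analytic in $z$ near $\overline{\mathbb D}$, with $x$ in a connected space, let $g$ and $\partial_zg$ be jointly continuous, and let $g\neq0$ for $|z|=1$. The number of zeros in $|z|<1$ is $\frac1{2\pi i}\oint_{|z|=1}\partial_zg/g\,dz$, a continuous integer-valued function of $x$, hence a constant.
\item \emph{Sub-mean-value property.} If $g$ is analytic on a polydisc $\mathcal B\subset\mathbb C^k$ with center $x$, then $|g(x)|^2\le|\mathcal B|^{-1}\int_{\mathcal B}|g|^2$, where $|\mathcal B|$ is the volume.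
\end{itemize}
The last property converts mean-square bounds into uniform bounds.

\begin{lemma}\label{lem:sup}
Let $V\subset\mathbb C^k$ be open and $K\subset V$ compact. There is $C_K$ with the following property. If $g(x,\omega)$ is analytic in $x\in V$ and measurable in $\omega$ on a probability space, then $\mathbf E\sup_K|g|^2\le C_K\sup_{x\in V}\mathbf E|g(x,\cdot)|^2$. Consequently, if $g_1,g_2,\dots$ are such functions and $\sum_j\sup_{x\in V}(\mathbf E|g_j(x,\cdot)|^2)^{1/2}<\infty$, then almost surely $\sum_jg_j$ converges locally uniformly on $V$ and $g_j\to0$ locally uniformly on $V$.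
\end{lemma}

\begin{proof}
Choose $\varrho>0$ such that the union $K'$ of the closed polydiscs of radius $\varrho$ with centers in $K$ is a compact subset of $V$. Then $\sup_K|g|^2\le(\pi\varrho^2)^{-k}\int_{K'}|g|^2$. A function that is continuous in $x$ and measurable in $\omega$ is jointly measurable, so Fubini's theorem gives the first claim with $C_K=(\pi\varrho^2)^{-k}|K'|$. By the Cauchy--Schwarz inequality, $\mathbf E\sum_j\sup_K|g_j|<\infty$, so $\sum_j\sup_K|g_j|<\infty$ almost surely. Apply this to a sequence of compact sets exhausting $V$.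
\end{proof}

Hurwitz's theorem leaves open the alternative ``identically zero''. The next lemma excludes it wherever it arises; it uses $\alpha<1$.

\begin{lemma}\label{lem:nonconst}
Let $b_0\ne0$ and $|b_m|\le C(m+1)^A$ for $m\ge0$. Let $g$ be analytic on a half-plane $\sigma>\sigma^*$ and equal to $\sum_mb_m(m+\alpha)^{-s}$ for large $\sigma$. Then $g-a$ does not vanish identically on any nonempty open subset of the half-plane.
\end{lemma}

\begin{proof}
For real $\sigma\to\infty$ we have $|\alpha^\sigma g(\sigma)-b_0|\le\sum_{m\ge1}|b_m|\bigl(\frac\alpha{m+\alpha}\bigr)^\sigma\to0$ by dominated convergence, while $\alpha^\sigma a\to0$. So $g\not\equiv a$, and the identity theorem applies.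
\end{proof}

\begin{lemma}\label{lem:count}
Let $\Delta$ be a closed disc of radius $r$ in the strip $\sigma_1<\sigma<\sigma_2$ and let $b>0$. Suppose that for all large $T$ the set of $\tau\in[0,T]$ for which $\zeta(s+i\tau,\alpha)=a$ has a solution $s\in\Delta$ has measure at least $bT$. Then $N_a(\sigma_1,\sigma_2;T)>bT/(4r)$ for all large $T$.
\end{lemma}

\begin{proof}
Let $t_0=\max_\Delta|t|$. A given zero of $\zeta(s,\alpha)-a$ lies in $\Delta+i\tau$ only for $\tau$ in an interval of length at most $2r$, and the zeros that lie in $\Delta+i\tau$ for some $\tau\in[0,T]$ have $|t|\le T+t_0$. Thus $2rN_a(T+t_0+1)\ge bT$, so $N_a(T)\ge b(T-t_0-1)/(2r)>bT/(4r)$ for large $T$.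
\end{proof}

\section{Primes dividing the numbers $m+\alpha$}\label{sec:arith}

Let $K=\mathbb Q(\alpha)$ and let $f\in\mathbb Z[x]$ be the primitive minimal polynomial of $-\alpha$, with leading coefficient $\ell>0$. Thus $f(x)=\ell\prod_{i=1}^d(x+\alpha^{(i)})$, where the $\alpha^{(i)}$ are the conjugates of $\alpha$, and $f(m)$ is $\ell$ times the norm of $m+\alpha$. Since $f$ has no rational root, $f(m)$ is a nonzero integer for $m\ge0$, and
\begin{equation}\label{eq:size}
|f(m)|=\ell m^d\bigl(1+O(1/m)\bigr)\quad(m\ge1),\qquad c_f(m+1)^d\le|f(m)|\le C_f(m+1)^d\quad(m\ge0)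
\end{equation}
with constants $c_f,C_f>0$. Let $\rho(g)$ be the number of roots of $f$ modulo $g$; it is multiplicative by the Chinese remainder theorem. Fix $P^*$ such that no prime $p>P^*$ divides $\ell\,\mathrm{disc}(f)$. For such $p$, the reduction of $f$ modulo $p$ has degree $d$ and no multiple root.

The primes of $K$ that matter are described by roots of $f$ modulo $p$. Let $\mathcal P$ be the set of pairs $\mathfrak p=(p,r)$ with $p>P^*$, $r\in\mathbb Z/p\mathbb Z$ and $f(r)\equiv0\pmod p$. Since $f'(r)\not\equiv0\pmod p$, Hensel's lemma gives a unique root $\tilde r\in\mathbb Z_p$ of $f$ with $\tilde r\equiv r\pmod p$. The embedding $K\to\mathbb Q_p$ with $-\alpha\mapsto\tilde r$, followed by the $p$-adic valuation $v_p$, is a homomorphism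
\[
v_{\mathfrak p}\colon K^*\to\mathbb Z,\qquad v_{\mathfrak p}(m+\alpha)=v_p(m-\tilde r)\ge0 .
\]
In the example of Section~\ref{sec:example} we may take $P^*=2$; the pairs over $7$ are $(7,4)$ and $(7,5)$, and $v_{(7,4)}(11+\alpha)=2$ because $f(11)=2\cdot7^2$.

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(a)] For $\mathfrak p=(p,r)\in\mathcal P$ and $m\ge0$ we have $v_{\mathfrak p}(m+\alpha)=v_p(f(m))$ if $m\equiv r\pmod p$, and $v_{\mathfrak p}(m+\alpha)=0$ otherwise. Hence, if $p>P^*$ divides $f(m)$, exactly one pair over $p$, namely $(p,m\bmod p)$, has $v_{\mathfrak p}(m+\alpha)>0$.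
\item[(b)] For $p>P^*$ and $k\ge1$ we have $\rho(p^k)=\rho(p)\le d$.
\item[(c)] For $2\le y\le x$,
\[
\sum_{p\le x}\rho(p)\frac{\log p}p=\log x+O(1),\qquad\sum_{y<p\le x}\frac{\rho(p)}p=\log\frac{\log x}{\log y}+O\Bigl(\frac1{\log y}\Bigr).
\]
\item[(d)] For every prime $p$, $\sup_k\rho(p^k)<\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $f(x)=(x-\tilde r)g(x)$ with $g\in\mathbb Z_p[x]$. If $m\equiv r$, then $g(m)\equiv g(\tilde r)=f'(\tilde r)\not\equiv0\pmod p$, so $v_p(f(m))=v_p(m-\tilde r)$. If $m\not\equiv r$, then $m-\tilde r$ is a $p$-adic unit.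

(b) By (a), the $m\equiv r\pmod p$ with $p^k\mid f(m)$ are those with $m\equiv\tilde r\pmod{p^k}$, a single class modulo $p^k$ for each root $r$.

(c) We use Landau's estimate $\sum_{N\mathfrak q\le x}\log N\mathfrak q/N\mathfrak q=\log x+O(1)$, summed over the prime ideals $\mathfrak q$ of $K$. Ideals with $N\mathfrak q\ge p^2$ contribute at most $d\sum_p\log(p^2)/p^2=O(1)$, and the primes $p\le P^*$ contribute $O(1)$ on both sides. For $p>P^*$ the reduction of $f$ is separable of degree $d$, so $p$ is unramified in $K$, and the prime ideals of norm $p$ correspond to the embeddings $K\to\mathbb Q_p$, that is, to the roots of $f$ in $\mathbb Q_p$. These lie in $\mathbb Z_p$ since $p\nmid\ell$, and by Hensel's lemma there are $\rho(p)$ of them. This proves the first estimate. With $R(u)=\sum_{p\le u}\rho(p)\frac{\log p}p-\log u=O(1)$, the second sum is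
\[
\int_y^x\frac{du}{u\log u}+\frac{R(x)}{\log x}-\frac{R(y)}{\log y}+\int_y^x\frac{R(u)}{u\log^2u}\,du .
\]

(d) Let $\theta_1,\dots,\theta_d$ be the roots of $f$ in an algebraic closure of $\mathbb Q_p$, with valuation $v$ extending $v_p$. They are distinct, so $D=\max(0,\max_{i\ne j}v(\theta_i-\theta_j))$ is finite. Let $p^k\mid f(m)$ and choose $i$ with $v(m-\theta_i)$ maximal. For $j\ne i$ we have $v(\theta_i-\theta_j)\ge\min(v(m-\theta_i),v(m-\theta_j))=v(m-\theta_j)$, so $v(m-\theta_j)\le D$ and $v(m-\theta_i)\ge k-v(\ell)-(d-1)D$. Two such integers $m,m'$ with the same $i$ are congruent modulo $p^{k-C_p}$ when $k\ge C_p$, where the integer $C_p\ge v(\ell)+(d-1)D$ does not depend on $k$. Hence $\rho(p^k)\le dp^{C_p}$ for all $k$.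
\end{proof}

We shall be able to damp only the primes above some bound $P\ge P^*$. For such $P$, for $m\ge0$ and $\delta\ge0$, put
\[
h(m)=h_P(m)=\prod_{p\le P}p^{v_p(f(m))},\qquad w_{P,\delta}(m)=\prod_{p>P}p^{-\delta v_p(f(m))}=\Bigl(\frac{|f(m)|}{h(m)}\Bigr)^{-\delta}\in(0,1].
\]
The weight $w_{P,\delta}(m)$ is of order $m^{-d\delta}h(m)^\delta$. The factor $h(m)^\delta$ is the loss caused by the undamped primes; it is unbounded in general, but bounded on average.

\begin{lemma}\label{lem:smooth}
Fix $P\ge P^*$. There is $C_1$ such that for $0\le\gamma\le\frac7{8d}$, $0<\varepsilon\le1$ and real $N\ge2$,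
\[
\sum_{N<m\le(1+\varepsilon)N}h(m)^\gamma\le C_1(\varepsilon N+N^{15/16}).
\]
In particular, for $0\le\delta\le\frac7{8d}$ the series $\sum_mw_{P,\delta}(m)(m+\alpha)^{-\sigma}$ converges locally uniformly for $\sigma>1-d\delta$.
\end{lemma}

\begin{proof}
As $h\ge1$, we may take $\gamma=\frac7{8d}\le\frac7{16}$. We have $h(m)^\gamma\le\sum g^\gamma$, summed over the $P$-smooth divisors $g$ of $f(m)$, because $g=h(m)$ is one of them. Only $g\le C_f(3N)^d$ occur, and there are $O((\log N)^{\pi(P)})$ such $g$, since each of the $\pi(P)$ exponents is $O(\log N)$. By Lemma~\ref{lem:arith}(d) and multiplicativity, $\rho(g)=O(1)$ for $P$-smooth $g$. An interval of length $\varepsilon N$ contains at most $\rho(g)(\varepsilon N/g+1)$ integers $m$ with $g\mid f(m)$, so the sum is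
\[
\ll\sum_gg^\gamma\Bigl(\frac{\varepsilon N}g+1\Bigr)\ll\varepsilon N\prod_{p\le P}(1-p^{\gamma-1})^{-1}+N^{7/8}(\log N)^{\pi(P)}\ll\varepsilon N+N^{15/16}.
\]
For the last claim let $\sigma\ge\sigma^*>1-d\delta$. By \eqref{eq:size} and the case $\varepsilon=1$,
\[
\sum_{N<m\le2N}w_{P,\delta}(m)(m+\alpha)^{-\sigma}\ll N^{-d\delta-\sigma^*}\sum_{N<m\le2N}h(m)^\delta\ll N^{1-d\delta-\sigma^*},
\]
and the right side is summable over $N=2,4,8,\dots$.
\end{proof}

\section{The group of phases}\label{sec:group}

Let $\omega_\tau=((m+\alpha)^{-i\tau})_{m\ge0}\in\mathbb T^{\mathbb N_0}$ for $\tau\in\mathbb R$, and let $\Omega$ be the closure of $\{\omega_\tau:\tau\in\mathbb R\}$. (The subscript $\tau$ is reserved for these points; $\omega_m$, $\omega_n$ are coordinates of $\omega$.) It is a compact metrizable abelian group. Let $\mathbf P$ be its Haar probability measure and $\mathbf E$ the expectation; ``a.s.'' refers to $\mathbf P$. We call the maps $\omega\mapsto\omega_\tau\omega$ the \emph{flow}.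

We recall from Pontryagin duality, for a closed subgroup $H$ of a compact abelian group $G$: every character of $H$ extends to $G$; a point of $G$ lies in $H$ if and only if every character of $G$ that is trivial on $H$ is trivial at that point; the characters of $H$ form an orthonormal basis of $L^2(H)$, and their span is uniformly dense in $C(H)$; Haar measure is positive on nonempty open sets, so sets of full measure are dense. The characters of $\mathbb T^{\mathbb N_0}$ are the maps $\chi(\omega)=\prod_m\omega_m^{k_m}$ with finitely many nonzero integers $k_m$. For such $\chi$ we have $\chi(\omega_\tau)=\lambda^{-i\tau}$ with $\lambda=\prod_m(m+\alpha)^{k_m}$, so $\chi$ is trivial on $\Omega$ if and only if $\lambda=1$.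

\begin{lemma}\label{lem:group}
\begin{enumerate}
\item[(a)] $\mathbf E\,\omega_m\overline{\omega_n}=0$ for $m\ne n$. Hence $\mathbf E|\sum_mb_m\omega_m|^2=\sum_m|b_m|^2$ for finite sums.
\item[(b)] For open $\mathcal G\subset\Omega$, $\liminf_{T\to\infty}\frac1T\operatorname{meas}\{\tau\in[0,T]:\omega_\tau\in\mathcal G\}\ge\mathbf P(\mathcal G)$.
\item[(c)] A Borel set that is invariant under the flow has probability $0$ or $1$.
\item[(d)] For $u=(u_{\mathfrak p})\in\mathbb T^{\mathcal P}$, the point $\hat u=\bigl(\prod_{\mathfrak p}u_{\mathfrak p}^{v_{\mathfrak p}(m+\alpha)}\bigr)_{m\ge0}$ lies in $\Omega$.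
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The character $\omega_m\overline{\omega_n}$ is nontrivial on $\Omega$ because $(m+\alpha)/(n+\alpha)\ne1$.

(b) This is Weyl's argument. For a nontrivial character, $\frac1T\int_0^T\chi(\omega_\tau)\,d\tau=\frac1T\int_0^T\lambda^{-i\tau}d\tau\to0=\mathbf E\chi$. By density, $\frac1T\int_0^Tg(\omega_\tau)\,d\tau\to\mathbf Eg$ for all continuous $g$. The indicator function of $\mathcal G\ne\Omega$ is the increasing limit of the continuous functions $\min(1,j\operatorname{dist}(\omega,\Omega\setminus\mathcal G))$, and monotone convergence gives the claim.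

(c) Let $g$ be the indicator function of the set and $\hat g(\chi)=\mathbf E\,g\overline\chi$. Invariance of $g$ and of $\mathbf P$ gives $\hat g(\chi)=\overline{\chi(\omega_\tau)}\,\hat g(\chi)$ for all $\tau$. If $\chi$ is nontrivial, then $\chi(\omega_\tau)\ne1$ for some $\tau$, so $\hat g(\chi)=0$. Thus $g$ is a.s.\ constant.

(d) The products are finite by Lemma~\ref{lem:arith}(a). If $\prod_m(m+\alpha)^{k_m}=1$, then $\sum_mk_mv_{\mathfrak p}(m+\alpha)=0$ for each $\mathfrak p$, since $v_{\mathfrak p}$ is a homomorphism, and so $\prod_m\hat u_m^{k_m}=\prod_{\mathfrak p}u_{\mathfrak p}^{\sum_mk_mv_{\mathfrak p}(m+\alpha)}=1$. Every character that is trivial on $\Omega$ is therefore trivial at $\hat u$.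
\end{proof}

We write $u\omega=\hat u\omega$. If $u$ is indexed by a subset of $\mathcal P$, the missing coordinates are taken to be $1$. The map $\omega\mapsto u\omega$ is a translation of $\Omega$ and preserves $\mathbf P$.

\section{Most shifts have a private prime}\label{sec:free}

Fix $P\ge P^*$. For real $N\ge P$ and $0<\varepsilon\le1$, call an integer $m$ of the block $(N,(1+\varepsilon)N]$ \emph{free} if $f(m)$ has a prime factor $p>(1+\varepsilon)N$, and \emph{forced} otherwise. For free $m$ let $p$ be the largest prime factor of $f(m)$ and put $\mathfrak p_m=(p,m\bmod p)\in\mathcal P$. If $0\le n\le(1+\varepsilon)N$ and $v_{\mathfrak p_m}(n+\alpha)>0$, then $p\mid n-m$ by Lemma~\ref{lem:arith}(a), and $|n-m|<p$ gives $n=m$. So $\mathfrak p_m$ is private to $m$: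
\begin{equation}\label{eq:private}
v_{\mathfrak p_m}(m+\alpha)\ge1,\qquad v_{\mathfrak p_m}(n+\alpha)=0\quad\text{for }0\le n\le(1+\varepsilon)N,\ n\ne m.
\end{equation}

Steering needs the free integers to be a strict majority. The reason to expect this is a budget count: on average the primes up to $(1+\varepsilon)N$ supply only $\log N$ of the $d\log N$ in $\log|f(m)|$, while a forced $m$ takes all of $d\log N$ from them. This bounds the proportion of forced $m$ by $\frac1d+o(1)$, which suffices for $d\ge3$ and just fails for $d=2$. To gain the missing margin we show that most $m$, free or not, also spend a fixed share of the budget. Since the damped terms carry the weight $h(m)^\delta$, we need the majority in each residue class on which $h$ is constant. Let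
\[
\theta=e^{-8}/4,\qquad\mu=\theta/16 .
\]

\begin{lemma}\label{lem:free}
Let $0<\varepsilon\le1$ and let $\mathcal A$ be a residue class modulo a $P$-smooth integer $M$ on which $h=h_P$ is constant. For all $N\ge N_1(\varepsilon,\mathcal A,P)$, the block $(N,(1+\varepsilon)N]$ contains at least $(\frac12+\mu)\varepsilon N/M$ free $m\in\mathcal A$ and at most $(\frac12-\mu)\varepsilon N/M$ forced $m\in\mathcal A$.
\end{lemma}

\begin{proof}
Let $Y=(1+\varepsilon)N$ and $\mathcal B=\mathcal A\cap(N,Y]$, so $|\mathcal B|=\varepsilon N/M+O(1)$. Error terms refer to $N\to\infty$ with $\varepsilon,\mathcal A,P$ fixed. Let $\lambda$ be the proportion of forced elements in $\mathcal B$, and let $y(m)$ be the part of $|f(m)|$ composed of primes in $(P,Y]$. If $g$ is coprime to $M$, the $m\in\mathcal A$ with $g\mid f(m)$ form $\rho(g)$ classes modulo $Mg$, so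
\begin{equation}\label{eq:crt}
\#\{m\in\mathcal B:g\mid f(m)\}=\rho(g)\Bigl(\frac{\varepsilon N}{Mg}+\vartheta\Bigr),\qquad|\vartheta|\le1 .
\end{equation}

\emph{The budget.} The count \eqref{eq:crt} applies to $g=p^k$ with $p>P$, where $\rho(p^k)=\rho(p)\le d$, and the count is $0$ if $p^k>Z:=C_f(3N)^d$. For each $p$ there are at most $\log Z/\log p$ exponents $k$ with $p^k\le Z$. Hence
\[
\sum_{m\in\mathcal B}\log y(m)\le\frac{\varepsilon N}M\sum_{P<p\le Y}\rho(p)\frac{\log p}{p-1}+\sum_{p\le Y}d\log Z\le(1+o(1))|\mathcal B|\log N,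
\]
by Lemma~\ref{lem:arith}(c), the convergence of $\sum_p\frac{\log p}{p(p-1)}$, and Chebyshev's bound $\pi(Y)\log N\ll N$.

\emph{Forced elements.} If $m\in\mathcal B$ is forced, then $|f(m)|=h(m)y(m)$ with $h(m)$ constant, so $\log y(m)\ge d\log N-O(1)\ge2\log N-O(1)$.

\emph{Typical elements.} Let $\nu(m)$ be the number of primes $p\in(N^\theta,N^{1/4}]$ dividing $f(m)$, and let $N^\theta>P$. By Lemma~\ref{lem:arith}(c), $L=\sum_{N^\theta<p\le N^{1/4}}\rho(p)/p=\log\frac1{4\theta}+o(1)=8+o(1)$. Averaging over $\mathcal B$ and using \eqref{eq:crt} with $g=p$ and with $g=pp'$, $p\ne p'$, we find that $\nu$ has mean $(1+o(1))L+O(N^{1/4}/|\mathcal B|)=8+o(1)$ and that $\nu(\nu-1)$ has mean at most $(1+o(1))L^2+O(N^{1/2}/|\mathcal B|)=64+o(1)$. The variance of $\nu$ is therefore at most $64+8-64+o(1)=8+o(1)$, and Chebyshev's inequality shows that $\nu(m)=0$ for a proportion at most $\frac8{64}+o(1)=\frac18+o(1)$ of $\mathcal B$. If $\nu(m)\ge1$, then $\log y(m)\ge\theta\log N$.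

\emph{Conclusion.} The free $m$ with $\nu(m)\ge1$ have proportion at least $\frac78-\lambda-o(1)$. Comparing with the budget and dividing by $|\mathcal B|\log N$, we get
\[
2\lambda+\theta\bigl(\tfrac78-\lambda\bigr)\le1+o(1),
\]
and therefore
\[
\lambda\le\frac{1-\frac78\theta}{2-\theta}+o(1)=\frac12\Bigl(1-\frac{\frac34\theta}{2-\theta}\Bigr)+o(1)\le\frac12-\frac3{16}\theta+o(1)=\frac12-3\mu+o(1).
\]
The lemma follows since $|\mathcal B|=(1+o(1))\varepsilon N/M$.
\end{proof}

\begin{remark}
This is where irrationality is used. For rational $\alpha=k/l$ we would have $f(x)=lx+k$, and a free $m$ satisfies $lm+k=jp$ with $p>Y$ and $j\le l$ for large $N$. There are at most $l\,\pi(lY+k)=O(N/\log N)$ such $m$, so almost all $m$ are forced.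
\end{remark}

\section{Steering a damped series to a given value}\label{sec:steer}

For $P\ge P^*$ and $0\le\delta\le\frac7{8d}$ put
\[
G_{P,\delta}(s,\omega)=\sum_{m\ge0}\omega_mw_{P,\delta}(m)(m+\alpha)^{-s}.
\]
By Lemma~\ref{lem:smooth} the series converges absolutely for $\sigma>1-d\delta$, uniformly for $s$ in a compact set and $\omega\in\Omega$. So $G_{P,\delta}$ is analytic in $s$ and jointly continuous in $(s,\omega)$. For $\delta=0$ there is no damping, and $G_{P,0}(s,\omega_\tau)=\zeta(s+i\tau,\alpha)$ for $\sigma>1$.

We first record which values a sum of vectors with given lengths and free directions can take.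

\begin{lemma}\label{lem:polygon}
Let $l_1\ge\dots\ge l_r>0$ have sum $R$, and let $l_1\le R/2$. Then the sums $\sum_i\xi_il_i$ with $\xi_i\in\mathbb T$ fill the closed disc of radius $R$ about $0$.
\end{lemma}

\begin{proof}
The moduli $|\sum_{i\le j}\xi_il_i|$ form the continuous image of the connected compact set $\mathbb T^j$, hence an interval $[r_j,R_j]$ with $R_j=l_1+\dots+l_j$ and $r_1=l_1$. Adding a vector of length $l_{j+1}$ to one of length $x$ gives smallest modulus $|x-l_{j+1}|$. Since $l_{j+1}\le l_1\le R_j$, the minimum over $x\in[r_j,R_j]$ is $r_{j+1}=\max(0,r_j-l_{j+1})$. Thus $r_r=\max(0,l_1-l_2-\dots-l_r)=0$. The set of sums is invariant under rotation.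
\end{proof}

To steer at the point $\sigma_0$ we choose $\delta$ so that the damped terms have size about $m^{-1-\eta}$. The condition $\eta>0$ gives absolute convergence, and for small $\eta$ the total length of the free terms is large enough to cover the initial distance to $a$.

\begin{proposition}\label{prop:steer}
Let $P\ge P^*$. There is $\eta_1\in(0,\frac14]$, depending on $\alpha,a,P$, such that for all $\eta\in(0,\eta_1)$ and $\sigma_0\in(\frac12,1+\eta]$, with $\delta=(1+\eta-\sigma_0)/d\ge0$, there is $\omega\in\Omega$ with $G_{P,\delta}(\sigma_0,\omega)=a$.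
\end{proposition}

\begin{proof}
Let $0<\eta\le\frac14$. All constants below depend only on $\alpha,a,P$, and not on $\eta$, $\sigma_0$ or $k$. We have $d\delta<\frac12+\eta\le\frac34$ and $1-d\delta=\sigma_0-\eta<\sigma_0$, so $G_{P,\delta}(\sigma_0,\omega)$ is defined. Let $b_m=w_{P,\delta}(m)(m+\alpha)^{-\sigma_0}$. Since $d\delta+\sigma_0=1+\eta$, \eqref{eq:size} gives
\begin{equation}\label{eq:bm}
b_m=\ell^{-\delta}h(m)^\delta m^{-1-\eta}\bigl(1+O(1/m)\bigr),
\end{equation}
uniformly, because $\delta$ and $\sigma_0$ are bounded.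

\emph{Step 1: parameters.} The blocks must be short, so that $m^{-1-\eta}$ is nearly constant on each, and the $m$ with large $h(m)$ must be treated as an error, since Lemma~\ref{lem:free} can be applied to finitely many classes only. For $P$-smooth $h$, the condition $v_p(f(m))=v_p(h)$ depends only on $m$ modulo $p^{v_p(h)+1}$, so $\{m:h(m)=h\}$ is a (possibly empty) union of residue classes modulo $M_h=h\prod_{p\le P}p$. Put
\[
q=\frac{1/2-\mu}{1/2+\mu}<1,\qquad q'=\frac{1+q}2,\qquad h_0=h(0),\qquad c_2=\frac1{2M_{h_0}} .
\]
Choose $H\ge h_0$ so large and then $\varepsilon\in(0,1]$ so small that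
\begin{equation}\label{eq:He}
(1+\varepsilon)^4\bigl(q+2C_1c_2^{-1}H^{-1/(8d)}\bigr)\le q',
\end{equation}
and let $c_3=c_2\varepsilon/(8\ell)$. Choose an integer $N_0\ge\max(P,2)$ such that: $N_0\ge N_1(\varepsilon,\mathcal A,P)$ for each of the finitely many classes $\mathcal A$ modulo $M_h$ on which $h(m)=h\le H$; $N_0^{-1/16}\le\varepsilon$; $N_0^{-1/4}\le c_3/2$; and the factor $1+O(1/m)$ in \eqref{eq:bm} lies in $[(1+\varepsilon)^{-1},1+\varepsilon]$ for $m>N_0$. Put $N_k=N_0(1+\varepsilon)^k$ and $I_k=(N_k,N_{k+1}]$, and let $A_k$ and $B_k$ be the sums of $b_m$ over the free and over the forced $m\in I_k$.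

\emph{Step 2: free terms outweigh forced terms.} For $m\in I_k$ we have $(1+\varepsilon)^{-2}\le(N_k/m)^{1+\eta}\le1$, so
\[
(1+\varepsilon)^{-3}\le\frac{b_m}{\ell^{-\delta}N_k^{-1-\eta}h(m)^\delta}\le1+\varepsilon .
\]
Let $\Phi_k$ be the sum of $h(m)^\delta$ over the free $m\in I_k$ with $h(m)\le H$. In each class with $h\le H$, Lemma~\ref{lem:free} shows that the number of forced $m\in I_k$ is at most $q$ times the number of free ones, so the sum of $h(m)^\delta$ over the forced $m\in I_k$ with $h(m)\le H$ is at most $q\Phi_k$. The class of $0$ modulo $M_{h_0}$ alone gives $\Phi_k\ge c_2\varepsilon N_k$. With $\gamma=\frac7{8d}\ge\delta+\frac1{8d}$, Lemma~\ref{lem:smooth} gives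
\[
\sum_{m\in I_k,\ h(m)>H}h(m)^\delta\le H^{-1/(8d)}\sum_{m\in I_k}h(m)^\gamma\le2C_1H^{-1/(8d)}\varepsilon N_k\le2C_1c_2^{-1}H^{-1/(8d)}\Phi_k .
\]
Hence $A_k\ge(1+\varepsilon)^{-3}\ell^{-\delta}N_k^{-1-\eta}\Phi_k$ and $B_k\le(1+\varepsilon)\ell^{-\delta}N_k^{-1-\eta}(q+2C_1c_2^{-1}H^{-1/(8d)})\Phi_k$. By \eqref{eq:He}, and since $\ell^{-\delta}\ge\ell^{-1}$ and $(1+\varepsilon)^3\le8$,
\begin{equation}\label{eq:AB}
B_k\le q'A_k,\qquad A_k\ge c_3N_k^{-\eta}.
\end{equation}
Moreover $b_m\le N_k^{-1/2}\le\frac12c_3N_k^{-1/4}\le\frac12A_k$ for $m\in I_k$. By Lemma~\ref{lem:polygon}, the sums $\sum\xi_mb_m$ over the free $m\in I_k$, with $\xi_m\in\mathbb T$, fill the closed disc of radius $A_k$.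

\emph{Step 3: choice of the phases.} We define $u\in\mathbb T^{\mathcal P}$ block by block and take $\omega=\hat u$, which lies in $\Omega$ by Lemma~\ref{lem:group}(d). Say that $\mathfrak p$ \emph{occurs} in $m$ if $v_{\mathfrak p}(m+\alpha)>0$; the coordinate $\omega_m$ depends only on the $u_{\mathfrak p}$ with $\mathfrak p$ occurring in $m$. Let $S_k=\sum_{m\le N_k}\omega_mb_m-a$. Set $u_{\mathfrak p}=1$ for all $\mathfrak p$ occurring in some $m\le N_0$. Then $|S_0|\le C_4:=|a|+(N_0+1)\alpha^{-2}$, as $b_m\le\alpha^{-\sigma_0}\le\alpha^{-2}$. Suppose that $u_{\mathfrak p}$ is defined for all $\mathfrak p$ occurring in some $m\le N_k$. By \eqref{eq:private}, the pairs $\mathfrak p_m$ with $m\in I_k$ free are not yet defined, they are pairwise distinct, and $\mathfrak p_m$ occurs in no other $n\le N_{k+1}$. Set $u_{\mathfrak p}=1$ for all other new pairs occurring in some $m\in I_k$. This determines the forced contribution $\beta_k=\sum\omega_mb_m$ over the forced $m\in I_k$, with $|\beta_k|\le B_k$. For free $m$, the coordinate $\omega_m$ is a fixed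 unimodular number times $u_{\mathfrak p_m}^v$ with $v\ge1$, so it can be given any value in $\mathbb T$, independently for different free $m$. Choose these values so that the free sum is the point of the disc of radius $A_k$ nearest to $-(S_k+\beta_k)$. By \eqref{eq:AB},
\begin{equation}\label{eq:S}
|S_{k+1}|=\max\bigl(0,|S_k+\beta_k|-A_k\bigr)\le\max\bigl(0,|S_k|-(1-q')A_k\bigr).
\end{equation}
Pairs that occur in no $m$ get $u_{\mathfrak p}=1$.

\emph{Step 4: arrival.} By \eqref{eq:AB}, $\sum_kA_k\ge c_3N_0^{-1/4}/(1-(1+\varepsilon)^{-\eta})$, which tends to infinity as $\eta\to0^+$. Choose $\eta_1\le\frac14$ such that this lower bound exceeds $C_4/(1-q')$ for all $\eta<\eta_1$. If $S_k\ne0$ for all $k$, then \eqref{eq:S} gives $0<|S_k|\le C_4-(1-q')\sum_{j<k}A_j$ for all $k$, which is false for large $k$. So $S_k=0$ for some $k$, and by \eqref{eq:S} for all later $k$. Since $\sum b_m$ converges, $G_{P,\delta}(\sigma_0,\omega)-a=\lim_kS_k=0$.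
\end{proof}

To the right of the line $\sigma=1$ no damping is needed, and the proposition gives zeros at once.

\begin{proposition}\label{prop:right}
Let $\kappa$ be the number $\eta_1$ of Proposition~\ref{prop:steer} for $P=P^*$. If $1\le\sigma_1<\sigma_2\le1+\kappa$, there is $c>0$ with $N_a(\sigma_1,\sigma_2;T)>cT$ for all large $T$.
\end{proposition}

\begin{proof}
Pick $\sigma_0=1+\eta\in(\sigma_1,\sigma_2)$. Then $0<\eta<\eta_1$ and $\delta=0$. Let $g_\omega(s)=G_{P^*,0}(s,\omega)-a$ for $\sigma>1$. Proposition~\ref{prop:steer} gives $\omega^*\in\Omega$ with $g_{\omega^*}(\sigma_0)=0$. By Lemma~\ref{lem:nonconst} this zero is isolated, so there is a closed disc $\Delta$ with center $\sigma_0$ in the strip $\sigma_1<\sigma<\sigma_2$ such that $\epsilon=\min_{\partial\Delta}|g_{\omega^*}|>0$. The set $\mathcal G$ of $\omega$ with $\max_\Delta|g_\omega-g_{\omega^*}|<\epsilon$ is open by joint continuity and contains $\omega^*$, so $\mathbf P(\mathcal G)>0$. By Rouch\'e's theorem $g_\omega$ has a zero in $\Delta$ for $\omega\in\mathcal G$. Since $g_{\omega_\tau}(s)=\zeta(s+i\tau,\alpha)-a$,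 Lemma~\ref{lem:group}(b) and Lemma~\ref{lem:count} finish the proof.
\end{proof}

\section{The random series and the transfer to $\zeta(s,\alpha)$}\label{sec:random}

Fix $\frac12<\sigma_1<\sigma_2<1$ and let $U$ be the strip $\sigma_1<\sigma<\sigma_2$.

\subsection*{Construction}
In $U$ the series $\sum\omega_m(m+\alpha)^{-s}$ does not converge absolutely, but its terms are orthogonal and square-summable; this is where $\sigma_1>\frac12$ is needed. We build in the variables $z_{\mathfrak p}$ from the start, and we need analyticity slightly beyond $|z_{\mathfrak p}|=1$ in order to use the argument principle on the unit circle. Fix $\delta_1>0$ with $\beta:=2\sigma_1-2d\delta_1-1>0$. For an integer $X\ge1$ let $Q_X=\{(p,r)\in\mathcal P:p\le X\}$, a finite set, let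
\[
V_X=\{(s,z):\sigma>\sigma_1,\ z\in\mathbb C^{Q_X},\ |z_{\mathfrak p}|<p^{\delta_1}\text{ for all }\mathfrak p=(p,r)\in Q_X\},
\]
and put
\[
F_n(s,\omega;z)=\sum_{m\le n}\omega_m\,z^{v(m)}(m+\alpha)^{-s},\qquad z^{v(m)}=\prod_{\mathfrak p\in Q_X}z_{\mathfrak p}^{v_{\mathfrak p}(m+\alpha)} .
\]
Adding coordinates equal to $1$ to $z$ does not change $F_n$, so the definitions for different $X$ are consistent. Let $\Omega_1$ be the set of $\omega$ for which the sequence $F_{2^j}(\cdot,\omega;\cdot)$ converges locally uniformly on $V_X$ for every $X$. For $\omega\in\Omega_1$ let $F(s,\omega;z)$ be the limit; it is analytic on each $V_X$ and measurable in $\omega$. We write $F(s,\omega)$ and $F_n(s,\omega)$ when all $z_{\mathfrak p}=1$.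

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(a)] $\Omega_1$ is a Borel set and $\mathbf P(\Omega_1)=1$.
\item[(b)] $\mathbf E|F(s,\cdot;z)-F_n(s,\cdot;z)|^2\ll(n+1)^{-\beta}$ uniformly for $(s,z)\in V_X$.
\item[(c)] $\Omega_1$ is invariant under the flow and under $\omega\mapsto u\omega$ for $u\in\mathbb T^{Q_X}$, and on $\Omega_1$
\[
F(s,\omega_\tau\omega;z)=F(s+i\tau,\omega;z),\qquad F(s,u\omega;z)=F(s,\omega;uz).
\]
\item[(d)] For $\omega\in\Omega_1$ and $z\in\mathbb T^{Q_X}$, the function $F(\cdot,\omega;z)-a$ is not identically zero on $U$.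
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:arith}(a), $|z^{v(m)}|\le\prod_{P^*<p\le X}p^{\delta_1v_p(f(m))}\le|f(m)|^{\delta_1}\ll(m+1)^{d\delta_1}$ on $V_X$. For $m\ge1$ and $\sigma>\sigma_1$ we have $(m+\alpha)^{-\sigma}\ll(m+1)^{-\sigma_1}$. So Lemma~\ref{lem:group}(a) gives, for $0\le n<n'$ and $(s,z)\in V_X$,
\begin{equation}\label{eq:tail}
\mathbf E|F_{n'}-F_n|^2\ll\sum_{m>n}(m+1)^{2d\delta_1-2\sigma_1}\ll(n+1)^{-\beta}.
\end{equation}
(a) For compact $K\subset V_X$, the function $\sup_K|F_{n'}-F_n|$ is continuous in $\omega$. The Cauchy criterion along an exhausting sequence of compact sets expresses $\Omega_1$ by countably many conditions on these functions, so $\Omega_1$ is Borel. Lemma~\ref{lem:sup}, applied to $g_j=F_{2^{j+1}}-F_{2^j}$ with \eqref{eq:tail}, shows that $\mathbf P(\Omega_1)=1$.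

(b) Take $n'=2^j\to\infty$ in \eqref{eq:tail} and use Fatou's lemma.

(c) The two identities hold for $F_n$, and the maps $(s,z)\mapsto(s+i\tau,z)$ and $(s,z)\mapsto(s,uz)$ are homeomorphisms of $V_{X'}$ for all $X'\ge X$. Convergence on $V_{X'}$ for all large $X'$ implies convergence for all $X'$, by consistency.

(d) For $\sigma>1$ the series $\sum_m\omega_mz^{v(m)}(m+\alpha)^{-s}$ has unimodular coefficients and converges absolutely to $F(s,\omega;z)$. Apply Lemma~\ref{lem:nonconst} on the half-plane $\sigma>\sigma_1$.
\end{proof}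

Let $\mathcal N$ be the set of $\omega\in\Omega_1$ for which $F(\cdot,\omega)-a$ has no zero in $U$. It is a Borel set: it is defined by the conditions $\min_K|F-a|>0$ for $K$ in an exhausting sequence of compact subsets of $U$, and each minimum is an infimum over a countable dense subset of $K$. The same remark gives the measurability of the events defined below by extrema over compact sets.

\subsection*{Mean-square approximation of $\zeta(s,\alpha)$}
The link between $F$ and $\zeta(s,\alpha)$ passes through the partial sums $\zeta_n(s)=\sum_{m\le n}(m+\alpha)^{-s}$, because $F_n(s,\omega_\tau)=\zeta_n(s+i\tau)$. Let $e(x)=e^{2\pi ix}$.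

\begin{lemma}\label{lem:vdc}
Let $x<v$ be integers and let $\phi$ be a real $C^1$ function on $[x,v]$ with $\phi'$ monotone and $|\phi'|\le\frac12$. Then $\sum_{x<m\le v}e(\phi(m))=\int_x^ve(\phi(u))\,du+O(1)$ with an absolute constant.
\end{lemma}

\begin{proof}
By Euler's summation formula the difference is
\[
\tfrac12\bigl(e(\phi(v))-e(\phi(x))\bigr)+2\pi i\int_x^v\bigl(\{u\}-\tfrac12\bigr)\phi'(u)e(\phi(u))\,du .
\]
The series $\{u\}-\frac12=-\sum_{k\ge1}\frac{\sin2\pi ku}{\pi k}$ converges off $\mathbb Z$ with uniformly bounded partial sums, so we may integrate termwise. The $k$-th term is $O(1/k)$ times the integrals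
\[
\int_x^v\phi'\,e(\phi\pm ku)\,du=\frac1{2\pi i}\int_x^v\psi_\pm(u)\,\frac{d}{du}e(\phi\pm ku)\,du,\qquad\psi_\pm=\frac{\phi'}{\phi'\pm k}.
\]
The functions $y\mapsto y/(y\pm k)$ are monotone on $|y|\le\frac12$, so $\psi_\pm$ is monotone, and $|\psi_\pm|\le\frac{1/2}{k-1/2}\le\frac1k$. The second mean value theorem states that $\int_x^v\psi g'=\psi(x)(g(\xi)-g(x))+\psi(v)(g(v)-g(\xi))$ for monotone $\psi$, real $C^1$ functions $g$ and some $\xi\in[x,v]$. Applied to the real and imaginary parts of $e(\phi\pm ku)$, it bounds the integrals by $O(1/k)$. Finally $\sum k^{-2}<\infty$.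
\end{proof}

\begin{lemma}\label{lem:mean}
Let $\frac12<\sigma_-<\sigma_+$. Uniformly for $\sigma_-\le\sigma\le\sigma_+$, integers $n\ge0$ and $T\ge n+2$,
\[
\frac1T\int_1^T|\zeta(\sigma+it,\alpha)-\zeta_n(\sigma+it)|^2\,dt\ll(n+1)^{1-2\sigma_-}.
\]
\end{lemma}

\begin{proof}
Let $x=\lfloor T\rfloor$, $1\le t\le T$ and $\phi(u)=-\frac t{2\pi}\log(u+\alpha)$. For $u\ge x$, $\phi'$ is monotone and $|\phi'|\le\frac T{2\pi x}\le\frac1\pi$. By Lemma~\ref{lem:vdc}, $D(u)=\sum_{x<m\le u}e(\phi(m))-\int_x^ue(\phi)$ is $O(1)$ for real $u\ge x$. For integers $y>x$, integration by parts gives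
\[
\sum_{x<m\le y}(m+\alpha)^{-s}-\int_x^y(u+\alpha)^{-s}du=(y+\alpha)^{-\sigma}D(y)+\sigma\int_x^y\frac{D(u)\,du}{(u+\alpha)^{\sigma+1}}=O(x^{-\sigma}).
\]
For $\sigma>0$, $s\ne1$, we have
\[
\zeta(s,\alpha)=\lim_{y\to\infty}\Bigl(\sum_{m\le y}(m+\alpha)^{-s}-\frac{(y+\alpha)^{1-s}}{1-s}\Bigr):
\]
the expression changes by $(y+\alpha)^{-s}-\int_{y-1}^y(u+\alpha)^{-s}du=O(|s|(y-1)^{-\sigma-1})$ from $y-1$ to $y$, so the limit is analytic there, and it equals $\zeta(s,\alpha)$ for $\sigma>1$. Combining the two formulas,
\[
\zeta(s,\alpha)=\zeta_x(s)-\frac{(x+\alpha)^{1-s}}{1-s}+O(x^{-\sigma})=\zeta_x(s)+O(T^{1-\sigma}/t)+O(T^{-\sigma}).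
\]
The error terms contribute $\ll T^{1-2\sigma}\le(n+1)^{1-2\sigma_-}$ to the mean square. For the main term we use the Montgomery--Vaughan mean value theorem: for distinct real $\lambda_m$ with $\delta_m=\min_{m'\ne m}|\lambda_m-\lambda_{m'}|$,
\[
\int_0^T\Bigl|\sum_mb_me^{-i\lambda_mt}\Bigr|^2dt=\sum_m|b_m|^2\bigl(T+O(\delta_m^{-1})\bigr).
\]
For $\lambda_m=\log(m+\alpha)$ we have $\delta_m\ge\log\frac{m+1+\alpha}{m+\alpha}\gg\frac1{m+1}$, so $\delta_m^{-1}\ll T$ for $m\le x$, and
\[
\int_0^T|\zeta_x-\zeta_n|^2\,dt\ll T\sum_{m>n}m^{-2\sigma_-}\ll T(n+1)^{1-2\sigma_-}.\qedhere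
\]
\end{proof}

\subsection*{Transfer}
The function $F$ is not continuous in $\omega$, so equidistribution cannot be applied to it directly. We apply it to $F_n$ and pay for the two approximations with a margin in Rouch\'e's theorem.

\begin{proposition}\label{prop:transfer}
If $\mathbf P(\mathcal N)<1$, then $N_a(\sigma_1,\sigma_2;T)>cT$ for some $c>0$ and all large $T$.
\end{proposition}

\begin{proof}
For a closed disc $\Delta\subset U$ and $\epsilon>0$ let $E_{\Delta,\epsilon}$ be the event that $\omega\in\Omega_1$, $\min_\Delta|F-a|=0$ and $\min_{\partial\Delta}|F-a|>4\epsilon$. If $\omega\in\Omega_1\setminus\mathcal N$, then $F(\cdot,\omega)-a$ has a zero in $U$, which is isolated by Lemma~\ref{lem:F}(d), so $\omega\in E_{\Delta,1/j}$ for some disc with rational center and radius and some integer $j$. These events are countably many, so some $E=E_{\Delta,\epsilon}$ has $\mathbf P(E)=\pi_0>0$.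

Let $r$ be the radius of $\Delta$, let $\Delta'\subset U$ be the concentric closed disc of radius $r+\varrho$ for a small $\varrho>0$, and let $t_0=\max_{\Delta'}|t|$. For $\tau\ge1+t_0$ the disc $\Delta'+i\tau$ lies in $t\ge1$, and a given point lies in $\Delta'+i\tau$ only for $\tau$ in an interval of length at most $2(r+\varrho)$. By the sub-mean-value property and Lemma~\ref{lem:mean},
\[
\int_{1+t_0}^T\sup_{s\in\Delta}|\zeta(s+i\tau,\alpha)-\zeta_n(s+i\tau)|^2d\tau\le\frac{2(r+\varrho)}{\pi\varrho^2}\int_{\sigma_1}^{\sigma_2}\!\!\int_1^{T+t_0}|\zeta-\zeta_n|^2\,dt\,d\sigma\ll T(n+1)^{1-2\sigma_1}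
\]
for large $T$. By Lemmas~\ref{lem:sup} and~\ref{lem:F}(b), $\mathbf E\sup_\Delta|F-F_n|^2\ll(n+1)^{-\beta}$. Chebyshev's inequality lets us fix $n$ such that $\mathbf P(\sup_\Delta|F-F_n|>\epsilon)<\pi_0/4$ and such that, for large $T$, the set $\mathcal T$ of $\tau\in[0,T]$ with $\tau<1+t_0$ or $\sup_{s\in\Delta}|\zeta(s+i\tau,\alpha)-\zeta_n(s+i\tau)|>\epsilon$ has measure less than $\pi_0T/4$.

Let $\mathcal G$ be the set of $\omega\in\Omega$ for which $F_n(\cdot,\omega)-a$ has a zero in $\Delta^\circ$ and $\min_{\partial\Delta}|F_n-a|>3\epsilon$. By Rouch\'e's theorem, $\mathcal G$ contains every $\omega\in E$ with $\sup_\Delta|F-F_n|\le\epsilon$, so $\mathbf P(\mathcal G)\ge\frac34\pi_0$. It is open, since $F_n$ is jointly continuous and the zero persists by Rouch\'e's theorem. By Lemma~\ref{lem:group}(b), for large $T$ the $\tau\in[0,T]$ with $\omega_\tau\in\mathcal G$ have measure at least $\frac12\pi_0T$. For those not in $\mathcal T$, a set of measure at least $\frac14\pi_0T$, a third application of Rouch\'e's theorem, to $\zeta_n(s+i\tau)-a=F_n(s,\omega_\tau)-a$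 and $\zeta(s+i\tau,\alpha)-a$, shows that the latter has a zero in $\Delta$. Lemma~\ref{lem:count} completes the proof.
\end{proof}

\section{From the torus to the polydisc}\label{sec:prop}

We keep the notation of Section~\ref{sec:random} and carry out the argument that was illustrated on the function $A+z_1B+z_2C$.

\begin{proposition}\label{prop:prop}
Assume that $\mathbf P(\mathcal N)=1$. Then there is $P_0\ge P^*$ such that for every $0<\delta\le\frac7{8d}$ and every $\omega\in\Omega$ we have $G_{P_0,\delta}(s,\omega)\ne a$ for all $s\in U$ with $\sigma>1-d\delta$.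
\end{proposition}

\begin{proof}
\emph{Step 1: the torus.} We show that a.s.\ $F(s,\omega;z)\ne a$ for all $X$, all $s\in U$ and all $z\in\mathbb T^{Q_X}$. The hypothesis concerns $z=1$ only, but rotating $z$ is the same as translating $\omega$. Fix $X$. The map $(z,\omega)\mapsto z\omega$ from $\mathbb T^{Q_X}\times\Omega$ to $\Omega$ is continuous, and for each $z$ we have $\mathbf P(z\omega\in\mathcal N)=1$. By Fubini's theorem, for almost every $\omega\in\Omega_1$ we have $z\omega\in\mathcal N$ for almost every $z$, hence for a dense set of $z\in\mathbb T^{Q_X}$. For these $z$, $F(\cdot,\omega;z)-a=F(\cdot,z\omega)-a$ is zero-free on $U$ by Lemma~\ref{lem:F}(c). An arbitrary $z\in\mathbb T^{Q_X}$ is a limit of such points, so by Hurwitz's theorem $F(\cdot,\omega;z)-a$ is zero-free or identically zero on $U$, and Lemma~\ref{lem:F}(d) excludes the latter.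

Let $\Omega_2\subset\Omega_1$ be the set of $\omega$ for which the statement holds for all $X$. It is a Borel set, $\mathbf P(\Omega_2)=1$, and it is invariant under the flow by Lemma~\ref{lem:F}(c), because $U+i\tau=U$.

\emph{Step 2: one variable.} Let $\mathfrak p=(p,r)\in\mathcal P$. In this step $z$ denotes $z_{\mathfrak p}$ and all other variables equal $1$. For $\omega\in\Omega_2$, the argument principle with parameter $s\in U$ shows that the number of zeros of $z\mapsto F(s,\omega;z)-a$ in $|z|<1$ is a number $n_{\mathfrak p}(\omega)$ independent of $s$. It is measurable in $\omega$, being a limit of Riemann sums of the contour integral at a fixed $s$. By Lemma~\ref{lem:F}(c), the number of zeros for $(s,\omega_\tau\omega)$ equals that for $(s+i\tau,\omega)$, so $n_{\mathfrak p}$ is invariant under the flow, and $\mathbf P(n_{\mathfrak p}=0)\in\{0,1\}$ by Lemma~\ref{lem:group}(c). It therefore suffices to see $n_{\mathfrak p}=0$ with positive probability, at one point $s$.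

Fix a real $\sigma^*\in(\sigma_1,\sigma_2)$. Since $F(\sigma^*,\omega)\ne a$ a.s., there is $\epsilon_0>0$, independent of $\mathfrak p$, with $\mathbf P(|F(\sigma^*,\omega)-a|>\epsilon_0)\ge\frac12$. Expand $F(\sigma^*,\omega;z)=\sum_{k\ge0}\phi_k(\omega)z^k$ for $|z|<p^{\delta_1}$. Since $F_{2^j}\to F$ uniformly on $|z|=1$, Cauchy's formula shows that $\phi_k(\omega)$ is the limit of the $k$-th Taylor coefficients of $F_{2^j}$, which are the sums of $\omega_m(m+\alpha)^{-\sigma^*}$ over $m\le2^j$ with $v_{\mathfrak p}(m+\alpha)=k$. By orthogonality and Fatou's lemma,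
\[
\mathbf E|\phi_k|^2\le\sum_{v_{\mathfrak p}(m+\alpha)=k}(m+\alpha)^{-2\sigma^*}.
\]
If $v_{\mathfrak p}(m+\alpha)=k\ge1$, then $p^k\le|f(m)|\le C_f(m+1)^d$. For $p>2^dC_f$ this gives $m+1\ge(p^k/C_f)^{1/d}>2$, hence $m\ge\frac12(p^k/C_f)^{1/d}>1$ and $\mathbf E|\phi_k|^2\ll p^{-k(2\sigma^*-1)/d}$. For $|z|\le1$ we have $|F(\sigma^*,\omega;z)-F(\sigma^*,\omega;1)|=|\sum_{k\ge1}\phi_k(z^k-1)|\le2\sum_{k\ge1}|\phi_k|$, and
\[
\mathbf E\,2\sum_{k\ge1}|\phi_k|\le2\sum_{k\ge1}(\mathbf E|\phi_k|^2)^{1/2}\ll\sum_{k\ge1}p^{-k(2\sigma^*-1)/(2d)}\longrightarrow0\qquad(p\to\infty),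
\]
uniformly in $r$. By Markov's inequality there is $P_0\ge P^*$ such that for $p>P_0$ we have $2\sum_{k\ge1}|\phi_k|<\epsilon_0$ with probability greater than $\frac12$. With positive probability this holds together with $|F(\sigma^*,\omega)-a|>\epsilon_0$, and then $F(\sigma^*,\omega;z)-a$ has no zero in $|z|\le1$. Thus $n_{\mathfrak p}=0$ a.s.\ for every $\mathfrak p=(p,r)$ with $p>P_0$.

\emph{Step 3: the polydisc.} Let $\omega\in\Omega_2$ satisfy $n_{\mathfrak p}(\omega)=0$ for all $\mathfrak p$ with $p>P_0$; such $\omega$ have full measure, as $\mathcal P$ is countable. Fix $X$, enumerate the pairs with $P_0<p\le X$ as $\mathfrak p_1,\dots,\mathfrak p_k$, write $z_i=z_{\mathfrak p_i}$, and keep $z_{\mathfrak p}=1$ for $p\le P_0$. We show by induction on $j$ that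
\[
F(s,\omega;z)\ne a\quad\text{for }s\in U,\ |z_i|\le1\ (i\le j),\ |z_i|=1\ (i>j).
\]
The case $j=0$ is Step~1. Assume the statement for some $j<k$. Then $F-a\ne0$ for $|z_{j+1}|=1$ whenever the remaining parameters $(s,z_1,\dots,z_j,z_{j+2},\dots,z_k)$ lie in the connected set $U\times\overline{\mathbb D}^{\,j}\times\mathbb T^{k-j-1}$. So the number of zeros of $z_{j+1}\mapsto F-a$ in the open unit disc does not depend on these parameters. When all $z_i$ with $i\ne j+1$ equal $1$, it is $n_{\mathfrak p_{j+1}}(\omega)=0$. This is the statement for $j+1$. The case $j=k$ says: a.s., for all $X$, $F(s,\omega;z)\ne a$ whenever $s\in U$, $|z_{\mathfrak p}|\le1$ for $P_0<p\le X$, and $z_{\mathfrak p}=1$ for $p\le P_0$.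

\emph{Step 4: damping.} Let $0<\delta\le\frac7{8d}$, write $G=G_{P_0,\delta}$, and let $U_\delta=U\cap\{\sigma>1-d\delta\}$, which we may assume nonempty; it is a vertical strip. Step~3 covers finitely many primes at a time, and we now let $X\to\infty$. Let $z^X\in\mathbb C^{Q_X}$ have coordinates $p^{-\delta}$ for $P_0<p\le X$ and $1$ for $p\le P_0$. By Lemma~\ref{lem:arith}(a),
\[
(z^X)^{v(m)}=\prod_{P_0<p\le X}p^{-\delta v_p(f(m))}\in(0,1],
\]
and this equals $w_{P_0,\delta}(m)$ unless $f(m)$ has a prime factor greater than $X$, which requires $C_f(m+1)^d>X$. On $\Omega_1$, the difference $F(s,\omega;z^X)-G(s,\omega)$ is the limit of the differences of the $2^j$-th partial sums. By orthogonality and Fatou's lemma, for $s\in U_\delta$ and $X\ge C_f$ (so that only $m\ge1$ appear),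
\[
\mathbf E|F(s,\cdot;z^X)-G(s,\cdot)|^2\le\sum_{m+1>(X/C_f)^{1/d}}(m+\alpha)^{-2\sigma_1},
\]
and the right side tends to $0$ as $X\to\infty$. Choose $X_j$ such that it is at most $4^{-j}$ for $X=X_j$. By Lemma~\ref{lem:sup}, a.s.\ $F(\cdot,\omega;z^{X_j})\to G(\cdot,\omega)$ locally uniformly on $U_\delta$. By Step~3 and Hurwitz's theorem, a.s.\ $G(\cdot,\omega)-a$ is zero-free or identically zero on $U_\delta$. The second alternative is impossible for every $\omega\in\Omega$, by Lemma~\ref{lem:nonconst} with $b_m=\omega_mw_{P_0,\delta}(m)$ on the half-plane $\sigma>1-d\delta$.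

\emph{Step 5: from almost every to every $\omega$.} The $\omega$ for which $G(\cdot,\omega)-a$ is zero-free on $U_\delta$ include a set of full measure, so they are dense in $\Omega$. Every $\omega\in\Omega$ is a limit of such points, and by joint continuity the corresponding functions converge to $G(\cdot,\omega)-a$ locally uniformly on $U_\delta$. By Hurwitz's theorem the limit is zero-free or identically zero, and the latter has been excluded.
\end{proof}

\section{Proofs of the main results}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]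
Let $\frac12<\sigma_1<\sigma_2<1$. By Proposition~\ref{prop:transfer} it suffices to show that $\mathbf P(\mathcal N)<1$. Suppose that $\mathbf P(\mathcal N)=1$, and let $P_0$ be as in Proposition~\ref{prop:prop}. It does not depend on $\delta$, so we may choose $\delta$ afterwards. Let $\eta_1$ be as in Proposition~\ref{prop:steer} with $P=P_0$, take $\eta\in(0,\eta_1)$ and a real $\sigma_0\in(\sigma_1,\sigma_2)$, and put $\delta=(1+\eta-\sigma_0)/d$. Then $0<\delta<\frac3{4d}$, and there is $\omega\in\Omega$ with $G_{P_0,\delta}(\sigma_0,\omega)=a$. Since $\sigma_0\in U$ and $\sigma_0>\sigma_0-\eta=1-d\delta$, this contradicts Proposition~\ref{prop:prop}.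
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}]
Let $\kappa$ be as in Proposition~\ref{prop:right} and let $\frac12<\sigma_1<\sigma_2\le1+\kappa$.

\emph{Lower bound.} If $\sigma_1\ge1$, this is Proposition~\ref{prop:right}. If $\sigma_1<1$, apply Theorem~\ref{thm:main} to the smaller strip $\sigma_1<\sigma<\min(\sigma_2,\frac{1+\sigma_1}2)$.

\emph{Upper bound.} The argument uses only $0<\alpha<1$ and $\sigma_1>\frac12$. We cover the rectangle by large discs whose centers lie far to the right, where $g=\zeta(\cdot,\alpha)-a$ is bounded below, and which stay in the half-plane $\sigma>\frac12$, where Lemma~\ref{lem:mean} applies. Fix $\frac12<\sigma'<\sigma''<\min(\sigma_1,1)$. As $\sigma\to\infty$,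
\[
|g(s)|\ge\alpha^{-\sigma}-\sum_{m\ge1}(m+\alpha)^{-\sigma}-|a|\to\infty,
\]
uniformly in $t$, and $(\sigma-\sigma'')^2-(\sigma-\sigma_1)^2=(\sigma_1-\sigma'')(2\sigma-\sigma_1-\sigma'')\to\infty$. So we can choose $\sigma_3>\sigma_2+1$ with $|g|\ge1$ on the line $\sigma=\sigma_3$ and $(\sigma_3-\sigma_1)^2+\frac14<(\sigma_3-\sigma'')^2$. Put
\[
R_1=\sigma_3-\sigma'',\qquad R_2=\sigma_3-\tfrac12(\sigma'+\sigma''),\qquad R_3=\sigma_3-\sigma',
\]
so that $R_1<R_2<R_3<\sigma_3$. Let $j$ be an integer with $|j|>\sigma_3+2$ and let $s_j=\sigma_3+ij$. The disc $|s-s_j|\le R_1$ contains the rectangle $\sigma_1\le\sigma\le\sigma_2$, $|t-j|\le\frac12$, and $g$ is analytic on the disc $|s-s_j|\le R_3$, on which $|t|\ge2$. Let $n_j$ be the number of zeros of $g$ in $|s-s_j|\le R_1$, with multiplicity. Jensen's formula states that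
\[
\sum_{|s^*-s_j|<R}\log\frac R{|s^*-s_j|}=\frac1{2\pi}\int_0^{2\pi}\log|g(s_j+Re^{i\varphi})|\,d\varphi-\log|g(s_j)|,
\]
where $s^*$ runs over the zeros of $g$ with multiplicity. For $R_2\le R\le R_3$ the left side is at least $n_j\log(R_2/R_1)$. Since $|g(s_j)|\ge1$ and $\log x\le\frac12\log(1+x^2)\le\frac12x^2$, the right side is at most $\frac1{4\pi}\int_0^{2\pi}|g(s_j+Re^{i\varphi})|^2d\varphi$. Multiplying by $R$ and integrating over $[R_2,R_3]$, we get
\[
n_j\ll\iint_{|s-s_j|\le R_3}|g|^2\,d\sigma\,dt .
\]
These discs lie in the strip $\sigma'\le\sigma\le2\sigma_3$, and each point lies in at most $2R_3+1$ of them. In this strip $|g|^2\ll|\zeta-\zeta_0|^2+1$, because $|\zeta_0(s)|=\alpha^{-\sigma}$ is bounded there. We sum over $\sigma_3+2<|j|\le T+1$ and use Lemma~\ref{lem:mean} with $n=0$, $\sigma_-=\sigma'$, $\sigma_+=2\sigma_3$, together with the symmetry $\zeta(\bar s,\alpha)=\overline{\zeta(s,\alpha)}$ for $t<0$: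
\[
\sum_jn_j\ll\int_{\sigma'}^{2\sigma_3}\!\!\int_{1\le|t|\le T+R_3+1}|g|^2\,dt\,d\sigma\ll T .
\]
A zero with $\sigma_1\le\sigma\le\sigma_2$ and $\sigma_3+3\le|t|<T$ is counted by $n_j$ for an integer $j$ nearest to $t$. The zeros with $\sigma_1\le\sigma\le\sigma_2$ and $|t|\le\sigma_3+3$ are finitely many, since $g$ is meromorphic and not identically zero. Hence the number of zeros in the rectangle, with multiplicity, is less than $CT$ for large $T$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
For algebraic irrational $\alpha$ the statement is Theorem~\ref{thm:main} with $a=0$, for rational $\alpha\notin\{\frac12,1\}$ it is Voronin's theorem, and for transcendental $\alpha$ it is Gonek's theorem. For $\alpha=1$ the function is $\zeta(s)$. For $\alpha=\frac12$ it is $2^s\sum_m(2m+1)^{-s}=(2^s-1)\zeta(s)$, and the zeros of $2^s-1$ lie on the line $\sigma=0$. By Carlson's theorem, for fixed $\sigma_1>\frac12$ and $\epsilon>0$ the function $\zeta(s)$ has $O_\epsilon(T^{4\sigma_1(1-\sigma_1)+\epsilon})$ zeros with $\sigma\ge\sigma_1$, $|t|<T$.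 Since $4\sigma_1(1-\sigma_1)=1-(2\sigma_1-1)^2<1$, this is $o(T)$ for small $\epsilon$, and the statement fails for these two values.
\end{proof}

\begin{thebibliography}{1}

\bibitem{MMA}
\emph{On zeros of some combinations of Dirichlet $L$-functions and Hurwitz zeta-functions},
\texttt{https://journals.vgtu.lt/index.php/MMA/article/download/924/705}.

\end{thebibliography}
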